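# Knot semigroups of 4-plat knot diagrams are alternating sum semigroups

## 1. The closed twist $\sigma_2^n$

To a knot diagram one can attach a semigroup: one generator for each visible piece of the curve, two relations for each crossing. There is also a family of semigroups defined by pure arithmetic, in which a word in residues mod $n$ remembers only its length and its alternating sum. Conjecture 2 of the paper "Dihedral semigroups, their defining relations and an application to describing knot semigroups of rational links" says that for a class of diagrams called 4-plats the first kind of semigroup is always of the second kind. We ask whether this is true. We begin with the diagrams for which it can be settled with bare hands.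

**Definition (4-plat).** Take a braid on $4$ strands, running from left to right, with positions numbered $1,2,3,4$ from bottom to top. Let $\sigma_1,\sigma_2,\sigma_3$ be the clockwise half-twists in positions $1,2$, in positions $2,3$ and in positions $3,4$. On each side, left and right, close the ends in one of two ways: the *adjacent* connection joins $1$ with $2$ and $3$ with $4$; the *nested* connection joins $1$ with $4$ and $2$ with $3$. The result is a 4-plat diagram. It is a 4-plat knot diagram if it has one component.

The half-twist $\sigma_i$ and its inverse differ in which of the two strands passes over. We never need to know which is which; we simply say that at a crossing in positions $i,i+1$ the lower strand (the one entering at position $i$) passes under, or passes over.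

**Definition (arcs, knot semigroup).** An arc of a diagram is a continuous line running from one undercrossing to another; a component with no undercrossing counts as one arc. We write $x\dashv y\vdash z$ for a crossing at which the arcs $x$ and $z$ terminate and $y$ passes over. The knot semigroup $K\mathfrak d$ of a diagram $\mathfrak d$ is the cancellative semigroup generated by the arcs ("letters"), with the relations
$$xy=yz,\qquad yx=zy$$
for every crossing $x\dashv y\vdash z$.

"Cancellative" means that $uw=vw$ implies $u=v$ and $wu=wv$ implies $u=v$. The definition says: divide the free semigroup on the letters by the least cancellative congruence that contains the relations (the intersection of all of them). Hence a map from the letters to a cancellative semigroup, for example to a group, that respects the relations extends uniquely to a homomorphism on $K\mathfrak d$. Sending every letter to $1$ gives a *length homomorphism* $K\mathfrak d\to\{1,2,3,\dots\}$. Cancellation matters. At a curl $x\dashv x\vdash z$ both relations say $xx=xz$ or $xx=zx$, and only cancellation gives $x=z$. "Equal in $K$" will always mean equal as elements of $K=K\mathfrak d$; different arcs may well be equal in $K$.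

The two relations at a crossing are symmetric in $x$ and $z$. Travelling along a knot, we pass from arc to arc at undercrossings, so in a knot diagram any two arcs are joined by a chain in which consecutive arcs terminate at a common crossing.

**Definition (alternating sum semigroup).** Let $n\ge 1$ and $B\subseteq\mathbb Z_n$. For a word $u=b_1b_2\cdots b_k\in B^+$ put $\operatorname{alt}(u)=b_1-b_2+b_3-\cdots+(-1)^{k+1}b_k\in\mathbb Z_n$. Let $u\sim v$ mean that $u,v$ have the same length and $\operatorname{alt}(u)=\operatorname{alt}(v)$. Then $AS_n(B)=B^+/\!\sim$.

Writing $|u|$ for the length,
$$\operatorname{alt}(uv)=\operatorname{alt}(u)+(-1)^{|u|}\operatorname{alt}(v).\tag{1}$$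
So $\sim$ is a congruence, and $AS_n(B)$ is cancellative: if $uw\sim vw$ or $wu\sim wv$, then $|u|=|v|$, and (1) gives $\operatorname{alt}(u)=\operatorname{alt}(v)$.

For example, in $AS_3(\{0,1\})$ there are two elements of length $1$. The words $00,01,10,11$ have alternating sums $0,2,1,0$, so there are three elements of length $2$, and $00=11$. The semigroup $AS_1(\{0\})$ has one element of each length: it is infinite monogenic (generated by one element, all of whose powers are distinct).

Now take the braid $\sigma_2^n$, $n\ge1$ odd, with adjacent connections on both sides. Strands $1$ and $4$ are straight. Suppose the lower strand passes under at every crossing. Let $x_0$ be the arc through the left connection of positions $1,2$, and $x_1$ the arc through that of $3,4$. Positions $2,3$ carry $(x_0,x_1)$, after the first crossing $(x_1,x_2)$, and so on, up to $(x_n,x_{n+1})$. On the right, position $2$ is joined to position $1$, which still carries $x_0$, and position $3$ to position $4$, which still carries $x_1$. So $x_n=x_0$ and $x_{n+1}=x_1$. If instead the lower strand always passes over, start positions $2,3$ with $(x_1,x_0)$ and get $(x_2,x_1),(x_3,x_2),\dots$, with the same result. Since $n$ is odd, the diagram is a knot (left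 position 1, right 1, right 2, left 3, left 4, right 4, right 3, left 2, left 1). It has $n$ undercrossings, hence exactly the $n$ arcs $x_i$, $i\in\mathbb Z_n$, with crossings
$$x_{i-1}\dashv x_i\vdash x_{i+1}\qquad(i\in\mathbb Z_n).$$

**Proposition 1.** For $\sigma_2^n$, $n$ odd, with adjacent connections on both sides, $K\mathfrak d\cong AS_n(\mathbb Z_n)$, with $x_i$ corresponding to $i$.

*Proof.* The map $x_i\mapsto i$ respects the relations, because $\operatorname{alt}$ of $(i-1)\,i$ and of $i\,(i+1)$ is $-1$, and of $i\,(i-1)$ and $(i+1)\,i$ is $1$. As $AS_n(\mathbb Z_n)$ is cancellative, we get a surjection $K\to AS_n(\mathbb Z_n)$. It remains to show that words of equal length and equal alternating sum are equal in $K$.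

**Two identities at a crossing.** At any crossing $x\dashv y\vdash z$ of any diagram,
$$y^2x=y(yx)=y(zy)=(yz)y=(xy)y=xy^2,\qquad\text{and by symmetry}\quad y^2z=zy^2,\tag{2}$$
$$z^2y=z(zy)=z(yx)=(zy)x=(yx)x=yx^2.\tag{3}$$

**All squares are equal.** At the crossing with over-arc $x_i$, (3) gives $x_{i+1}^2x_i=x_ix_{i-1}^2$. At the neighboring crossing $x_{i-2}\dashv x_{i-1}\vdash x_i$ the arc $x_{i-1}$ passes over, so by (2) $x_{i-1}^2$ commutes with $x_i$. Hence $x_{i+1}^2x_i=x_{i-1}^2x_i$, and cancelling, $x_{i+1}^2=x_{i-1}^2$. As $n$ is odd, steps of size $2$ reach every index, so all $x_i^2$ are one element $T$. It commutes with every letter, since $T=x_i^2$ commutes with $x_i$.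

**Products of two letters.** By the relations $x_ix_{i+1}$ is an element $D$ independent of $i$. We claim $x_ix_{i+k}T^{k-1}=D^k$ for all $i$ and all $k\ge1$ (omit $T^0$). For $k=1$ this is the definition, and inductively
$$D^{k+1}=x_ix_{i+k}T^{k-1}\cdot x_{i+k}x_{i+k+1}=x_i\,x_{i+k}^2\,x_{i+k+1}T^{k-1}=x_ix_{i+k+1}T^{k}.$$
Cancelling the power of $T$, we see that $x_ix_{i+k}$ does not depend on $i$. In particular $x_ix_j=x_{i-j}x_0$ for all $i,j$.

**Normal form.** Every word $w$ of length $k$ equals $x_{\operatorname{alt}(w)}x_0^{k-1}$ in $K$, where $\operatorname{alt}(w)$ is computed from the indices. This is clear for $k=1$. If $w=x_iw'$ with $w'=x_sx_0^{k-2}$, $s=\operatorname{alt}(w')$, then $w=x_ix_sx_0^{k-2}=x_{i-s}x_0^{k-1}$, and $i-s=\operatorname{alt}(w)$ by (1). So length and alternating sum determine the element. $\square$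

## 2. One-sided commutation at a crossing, missing letters, and links

What changes for an arbitrary 4-plat knot diagram? The proof above used two lucky features.

First, to prove that all squares agree one would like to argue at each crossing $x\dashv y\vdash z$ that $z^2=x^2$, and then travel along the knot. Identity (3) is $z^2y=yx^2$; to cancel $y$ we need $x^2$ to commute with $y$. But (2) gives the opposite commutation: the square of the *over*-arc commutes with the under-arcs. In the twist, neighboring arcs take turns passing over each other, so we had both. In general we do not, and no clever manipulation of one crossing can help. In the symmetric group $S_3$ let $x=(1\,2\,3)$, $y=(1\,2)$, $z=x^{-1}$. Since $yxy=x^{-1}$, we have $xy=yx^{-1}=yz$ and $yx=x^{-1}y=zy$, so both relations of a crossing $x\dashv y\vdash z$ hold. Yet $yx^2y^{-1}=x^{-2}\ne x^2$, and $x^2=x^{-1}\neq x=z^2$. As $S_3$ is cancellative, neither $x^2y=yx^2$ nor $x^2=z^2$ follows from the relations of one crossing.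

Nor can equality of squares hold for every 4-plat diagram. For $\sigma_2^2$ with adjacent connections on both sides there are two components, two arcs $x_0,x_1$, and crossings $x_0\dashv x_1\vdash x_0$ and $x_1\dashv x_0\vdash x_1$. All relations say $x_0x_1=x_1x_0$. So $K\mathfrak d$ is the free commutative semigroup on two letters, and $x_0^2\ne x_1^2$, whereas in $AS_n(B)$ all generators have equal squares because $\operatorname{alt}(bb)=0$. The hypothesis "one component" must enter, and so must the global shape of the diagram.

Second, the twist had a letter $x_i$ for each $i\in\mathbb Z_n$, so that products could be shifted. Consider the braid with two crossings in positions $2,3$, lower strand passing under, followed by two crossings in positions $1,2$, lower strand passing over; close it with the adjacent connection on the left and the nested one on the right. The braid is pure, so we travel $1,2,3,4$ and back to $1$: it is a knot. Let $w_0,w_1$ be the arcs through the left connections $\{1,2\}$ and $\{3,4\}$. The arcs in positions $1,2,3,4$ are successively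
$$(w_0,w_0,w_1,w_1),\ (w_0,w_1,w_2,w_1),\ (w_0,w_2,w_3,w_1),\ (s,w_0,w_3,w_1),\ (t,s,w_3,w_1),$$
and the right connection gives $t=w_1$, $s=w_3$. So there are four arcs, with crossings
$$w_0\dashv w_1\vdash w_2,\quad w_1\dashv w_2\vdash w_3,\quad w_2\dashv w_0\vdash w_3,\quad w_0\dashv w_3\vdash w_1.$$
Giving $w_i$ the label $i\in\mathbb Z_5$, we find at every crossing that the labels of the two under-arcs add up to twice that of the over-arc: $0+2=2\cdot1$, $1+3=2\cdot2$, $2+3\equiv2\cdot0$, $0+1\equiv2\cdot3$. The modulus is $5$, but no letter carries the label $4$, so $w_3w_0$ cannot be rewritten as a product of letters with labels $4$ and $1$. We will need a place in which the missing element exists.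

Here is the plan. A 4-plat diagram can be swept from left to right, and the sweep produces every arc from just two. If some $T$ commutes with these two arcs, the relations carry the commutation along the whole sweep, and $T$ is central. Such a $T$ is the square of the over-arc at a crossing where the two initial elements actually meet: (2) supplies this one commutation, and this is all we need. With $T$ central, (3) can be cancelled at every crossing. Once all squares equal a central $T$, every letter becomes invertible as soon as $T$ does; so $K$ sits inside a group generated by two elements, which can be written down.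

## 3. Generating all arcs from the two left connections

**Definition (property (P)).** A knot diagram has (P) if there are arcs $a,b$, possibly equal, and sets of arcs
$$\{a,b\}=A_0\subseteq A_1\subseteq\cdots\subseteq A_m=\{\text{all arcs}\}$$
such that $A_i=A_{i-1}\cup\{r_i\}$, where some crossing $q_i\dashv p_i\vdash r_i$ has $p_i,q_i\in A_{i-1}$.

In the four-crossing example, $A_0=\{w_0,w_1\}$, then $w_2$ and $w_3$ are added by the first two crossings; the last two add nothing new (it is allowed that $r_i\in A_{i-1}$). For an example with $a=b$, take $\sigma_2\sigma_2^{-1}$ with adjacent left and nested right connections. Say the lower strand passes under at the first crossing and over at the second. The arcs in positions $1$ to $4$ are $(a,a,b,b)$, $(a,b,x,b)$, $(a,r,b,b)$, and the right connection gives $a=b$ and $r=b$. There are two arcs, $a$ and $x$, with crossings $a\dashv a\vdash x$ and $x\dashv a\vdash a$. Here $aa=ax$, so $x=a$ in $K$, and $K$ is infinite monogenic. Note that $x$ never passes over anything.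

**Lemma 2.** Every 4-plat knot diagram has (P).

*Proof.* If there are no crossings there is one arc, and we take $a=b$, $m=0$. Otherwise move the crossings slightly so that they have distinct abscissae. Let $a,b$ be the arcs containing the two left connections. Sweep a vertical line from left to right through the braid. Just after the left connections its four points lie on $a$ or $b$. When the line passes a crossing, the over-arc $p$ continues and the under-arc $q$ is replaced by an arc $r$ with $q\dashv p\vdash r$; both $p$ and $q$ were met by the line just before. So we may adjoin $r$ as required in (P), one crossing at a time, and after the sweep our set contains every arc ever met by the line. Since the knot has a crossing, each arc terminates at some crossing, and near that end it meets a vertical line just left or just right of the crossing. So every arc has been reached. $\square$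

## 4. A central square

We now state the main theorem. By Lemma 2 it proves Conjecture 2.

**Theorem 3.** Let $\mathfrak d$ be a knot diagram with property (P), in particular any 4-plat knot diagram. Then there are an odd $n\ge1$ and $B\subseteq\mathbb Z_n$ with $K\mathfrak d\cong AS_n(B)$. One can take $0,1\in B$.

The proof occupies this section and the next. Fix the arcs $a,b$ and the crossings $q_i\dashv p_i\vdash r_i$ of (P). Steps 1 to 4 show that *all letters have the same square in $K$*.

**Step 1 (coincidences at a crossing).** This step records what happens when an under-arc equals the over-arc in $K$. At $x\dashv y\vdash z$: if $x=y$ in $K$, then $xy=yz$ reads $yy=yz$, so $z=y$. If $z=y$ in $K$, then $xy=yz=yy$, so $x=y$. Thus either $x=y=z$ in $K$, or both $x$ and $z$ differ from $y$.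

**Step 2 (the two initial elements meet).** The aim is an element $T$, the square of a letter, that commutes with $a$ and $b$.

Case A: at every crossing $x=y$ in $K$. By Step 1 then $x=z$ at every crossing, and travelling along the knot all letters are equal in $K$. All squares are then equal and nothing remains to be shown in Steps 2 to 4. (This includes diagrams without crossings.)

Case B: some crossing has $x\ne y$ in $K$. We claim that there is a crossing with over-arc $y$ and an under-arc $u$ such that, as elements of $K$, $\{u,y\}=\{a,b\}$.

Suppose first that $p_i\ne q_i$ in $K$ for some $i$, and take the least such $i$. For $j<i$ we have $p_j=q_j$, so $r_j=p_j$ in $K$ by Step 1. By induction on $j$, every arc in $A_j$ with $j<i$ equals $a$ or $b$ in $K$. In particular $p_i$ and $q_i$ do; as they are different elements, $\{p_i,q_i\}=\{a,b\}$, and we take $y=p_i$, $u=q_i$.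

If $p_i=q_i$ in $K$ for all $i$, the same induction shows that every arc of the diagram equals $a$ or $b$ in $K$. Then the crossing with $x\ne y$ has $\{x,y\}=\{a,b\}$, and we take $u=x$.

Put $T=y^2$. It commutes with $y$, and by (2) with $u$. Hence it commutes with $a$ and $b$. Note that we must let the diagram decide which of $a,b$ is squared, and that "first meeting" is meant for elements of $K$, not for arcs: the sweep may begin with crossings of an arc with arcs equal to it in $K$.

**Step 3 ($T$ is central in $K$).** We carry the commutation along the sweep. $T$ commutes with the letters in $A_0$. Suppose it commutes with all letters in $A_{i-1}$, and write $q\dashv p\vdash r$ for $q_i\dashv p_i\vdash r_i$, so $pq=rp$. Then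
$$Tr\,p=T\,pq=pq\,T=rp\,T=rT\,p,$$
and cancelling $p$ gives $Tr=rT$. By induction $T$ commutes with every letter, since $A_m$ contains them all.

**Step 4 (all letters have square $T$).** Now the argument that failed in Section 2 goes through. The letter $y$ of Step 2 has square $T$. Let $x\dashv y'\vdash z$ be any crossing with $x^2=T$. By (3) and Step 3, $z^2y'=y'x^2=y'T=Ty'$, so $z^2=T$. By the symmetry in $x$ and $z$, the property "has square $T$" passes in both directions through each undercrossing, and since $\mathfrak d$ has one component, it reaches every letter.

## 5. The enveloping group

The next lemma uses only the conclusion of Step 4; it will be needed again in Section 9.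

**Lemma 4.** Let $\mathfrak d$ be a diagram in which all letters have the same square $T$ in $K=K\mathfrak d$. Then $K$ embeds in a group $G$ generated by the letters, in which every letter $x$ satisfies $x^2=T$, such that every map from the letters to a group $H$ that respects the relations extends uniquely to a homomorphism $G\to H$.

*Proof.* $T$ is central in $K$, because $T=x^2$ commutes with $x$ for every letter $x$. Let $M=K\cup\{1\}$ with an adjoined identity of length $0$. It is cancellative: suppose $uw=vw$ in $M$. If $w=1$, or if $u,v,w\in K$, then clearly $u=v$. If $w\in K$ and, say, $u=1$, $v\in K$, then $w=vw$, which is impossible by length. The other side is the same.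

Let $G$ consist of fractions $uT^{-i}$ ($u\in M$, $i\ge0$), where $uT^{-i}=vT^{-j}$ means $uT^j=vT^i$ in $M$. This is an equivalence relation: if also $vT^{-j}=wT^{-k}$, then $uT^kT^j=uT^jT^k=vT^iT^k=wT^jT^i$, and cancelling $T^j$ gives $uT^k=wT^i$. Multiplication $(uT^{-i})(vT^{-j})=uvT^{-i-j}$ is well defined because $T$ is central, and $u\mapsto uT^0$ embeds $M$. A letter $x$ has the inverse $xT^{-1}$, since $x\cdot x=T$; and $T^{-1}$ is invertible. So every element $uT^{-i}$ is invertible, $G$ is a group, and it is generated by the letters.

A map from the letters to $H$ that respects the relations extends to a homomorphism $f:M\to H$ with $f(1)=1$, as $H$ is cancellative. Since $f(T)$ commutes with $f(M)$, the formula $uT^{-i}\mapsto f(u)f(T)^{-i}$ gives a well defined homomorphism on $G$. It is unique because the letters generate $G$. $\square$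

In other words, $G$ is the group with presentation $\langle\text{arcs}\mid xy=yz,\ yx=zy\rangle$. In particular there is a homomorphism $\deg:G\to\mathbb Z$ with every letter of degree $1$; on $K$ it is the length.

We return to the proof of Theorem 3. By Steps 1 to 4, Lemma 4 applies.

**Step 5 (two generators, explicitly).** We describe $G$ completely. At $q_i\dashv p_i\vdash r_i$ the relation $q_ip_i=p_ir_i$ gives $r_i=p_i^{-1}q_ip_i$ in $G$. So, by (P), $G$ is generated by $a$ and $b$. Put $d=ab^{-1}$; then $G$ is generated by $d$ and $b$. Since $b^{-2}=T^{-1}$ and $a^{-1}=aT^{-1}$,
$$bdb^{-1}=bab^{-2}=baT^{-1}=ba^{-1}=d^{-1}.\tag{4}$$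
Hence every element of $G$ can be written $d^ib^k$. Here $k$ is its degree, because $\deg d=0$; so $d^i$ is determined by the element too. In particular every letter is
$$x=d^{\beta(x)}b,$$
where the integer $\beta(x)$ is well defined modulo the order of $d$ (an honest integer if that order is infinite). We have $\beta(b)=0$ and $\beta(a)=1$. By (4), $d^ib^k\cdot d^jb=d^{\,i+(-1)^kj}b^{k+1}$, so by induction, for letters $x_1,\dots,x_k$,
$$x_1x_2\cdots x_k=d^{\,\beta(x_1)-\beta(x_2)+\cdots+(-1)^{k+1}\beta(x_k)}\,b^k.\tag{5}$$
The alternating sum has appeared. At a crossing $x\dashv y\vdash z$, the relation $xy=yz$ and (5) give $\beta(x)-\beta(y)=\beta(y)-\beta(z)$, that is,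
$$\beta(x)+\beta(z)=2\beta(y)\quad\text{modulo the order of }d.\tag{6}$$

**Step 6 ($d$ has finite odd order).** This is where the single component is used a second time. Suppose the order of $d$ is infinite or even. Then $\beta(x)\bmod2$ is well defined. By (6), $\beta(x)\equiv\beta(z)\pmod2$ at every crossing, so travelling along the knot $\beta$ is constant mod $2$. This contradicts $\beta(a)=1$, $\beta(b)=0$. So $d$ has finite odd order $n$. (In Case A we have $d=1$ and $n=1$.)

**Step 7 (the isomorphism).** Let $B=\{\beta(x):x\text{ an arc}\}\subseteq\mathbb Z_n$; it contains $0$ and $1$. By (5), and because $K$ embeds in $G$, two words in the letters are equal in $K$ if and only if they have the same length and their images under $\beta$ have the same alternating sum in $\mathbb Z_n$. So the surjection from the free semigroup on the arcs onto $B^+$ induced by $\beta$, followed by $B^+\to AS_n(B)$, identifies exactly the pairs of words that are equal in $K$. Hence $K\mathfrak d\cong AS_n(B)$. $\blacksquare$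

The hypothesis is exactly (P) and one component; the diagram need not be alternating or reduced. Nothing is claimed here about diagrams of the same knots that lack (P).

For later use: let $\mathbb Z_n\rtimes\mathbb Z$ be the group with operation $(s,k)(t,l)=(s+(-1)^kt,\,k+l)$, and put $\mathbb Z_0=\mathbb Z$. Since $(b_1,1)\cdots(b_k,1)=(\operatorname{alt}(b_1\cdots b_k),k)$, the semigroup $AS_n(B)$ is isomorphic to the subsemigroup generated by the elements $(b,1)$, $b\in B$. In Theorem 3, $d^ib^k\mapsto(i,k)$ is an isomorphism $G\cong\mathbb Z_n\rtimes\mathbb Z$.

## 6. Diagrams with several components

Call an element of a semigroup irreducible if it is not a product of two elements. In $K\mathfrak d$ and in $AS_n(B)$ the irreducible elements are exactly those of length $1$: an element of length at least $2$ is a product, and a product has length at least $2$. An isomorphism preserves irreducibility, so it carries elements of length $1$ to elements of length $1$.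

**Proposition 5.** If a link diagram $\mathfrak d$ has at least two components, $K\mathfrak d$ is not isomorphic to any $AS_n(B)$.

*Proof.* At $x\dashv y\vdash z$ the arcs $x,z$ lie on the same component. So in both relations the two sides have equally many letters on each component, and counting letters by components gives a homomorphism from $K\mathfrak d$ to the free commutative semigroup on the components, which is cancellative. Hence letters $a,b$ on different components have $a^2\ne b^2$. An isomorphism to $AS_n(B)$ would carry $a,b$ to elements of length $1$. These have equal squares because $\operatorname{alt}(bb)=0$ for every $b\in B$. This is a contradiction. $\square$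

## 7. Reading $n$ and $B$ off the braid; the determinant

By (6), the exponents of the arcs can be computed during the sweep. The order $n$ is what the closure on the right forces.

**Theorem 6.** Let $\mathfrak d$ be a 4-plat knot diagram with at least one crossing. Cut it at the two right connections. Label the two left connections by the integers $1$ and $0$. Sweep from left to right, keeping the label of a strand that passes over, and replacing the label $c(q)$ of a strand passing under a strand labelled $c(p)$ by $2c(p)-c(q)$. Let $c_1,\dots,c_4$ be the final labels at positions $1,\dots,4$. Let $N=|c_1-c_2|$ if the right connection is adjacent and $N=|c_1-c_4|$ if it is nested. Then $N$ is odd and positive, $N$ is the determinant of the knot, and $K\mathfrak d\cong AS_N(B)$, where $B$ is the set of all labels reduced mod $N$.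

In the four-crossing example, with label $0$ on $\{1,2\}$ and $1$ on $\{3,4\}$, the labels are
$$(0,0,1,1),\ (0,1,2,1),\ (0,2,3,1),\ (-2,0,3,1),\ (-4,-2,3,1),$$
so $N=|-4-1|=5$ and $B=\{0,1,2,3\}\subset\mathbb Z_5$: the semigroup is $AS_5(\{0,1,2,3\})$.

*Proof.* **Both right connections impose the same condition.** We show that the labels joined on the right differ by $\pm N$ in both places. Consider the alternating sum
$$\ell_1-\ell_2+\ell_3-\ell_4\tag{7}$$
of the labels on a vertical line. At a crossing, two neighboring labels $(q,p)$ become $(p,2p-q)$ if the lower strand passes under, and $p-(2p-q)=q-p$. If the lower strand passes over, $(p,q)$ becomes $(2p-q,p)$, and $(2p-q)-p=p-q$. So (7) is preserved. On the left it is $0$ for both kinds of connection. Hence $c_1-c_2+c_3-c_4=0$, that is, $c_1-c_2=c_4-c_3$ and $c_1-c_4=c_2-c_3$. In either case both right connections join labels that differ by $\pm N$.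

**$n$ divides $N$.** Let $a,b$ be the arcs through the left connections labelled $1,0$; by the proof of Lemma 2 they serve in (P), so Theorem 3 gives $G$, $d$, $\beta$ and the odd number $n$. We claim that a strand with label $c$ lies on an arc that equals $d^cb$ in $G$. On the left this is $a=d^1b$ and $b=d^0b$. At a crossing $q\dashv p\vdash r$, (6) gives $\beta(r)=2\beta(p)-\beta(q)$, which is the labelling rule. Strands joined on the right lie on the same arc, so $d^N=1$ and $n\mid N$.

**$N$ divides $n$.** Modulo $N$ the labels agree across the right connections. They agree across the left connections and along overpasses by construction. So they define a map $c$ from arcs to $\mathbb Z_N$, with $c(x)+c(z)=2c(y)$ at each crossing $x\dashv y\vdash z$. Then $x\mapsto(c(x),1)\in\mathbb Z_N\rtimes\mathbb Z$ respects the relations: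
$$(c(x)-c(y),2)=(c(y)-c(z),2),\qquad (c(y)-c(x),2)=(c(z)-c(y),2).$$
By Lemma 4 it extends to $G$. It sends $d=ab^{-1}$ to $(1,1)(0,1)^{-1}=(1,1)(0,-1)=(1,0)$, which has order $N$, or infinite order if $N=0$. As $d^n=1$ with $n\ge1$, we get $N\neq0$ and $N\mid n$.

So $N=n$ is odd and positive. Every arc meets the sweep line, so the set of labels mod $N$ is $\{\beta(x)\}=B$, and $K\mathfrak d\cong AS_N(B)$ by Step 7. It remains to identify $n$ with the determinant.

Recall that the determinant of a knot $J$ is the order of $H_1(\Sigma_2)$, where $\Sigma_2=\Sigma_2(J)$ is the double cover of $S^3$ branched along $J$. It suffices to know the following.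

**Lemma 7.** Let $\mathfrak d$ be a diagram, with at least one crossing, of a knot $J$, and suppose that all letters have the same square $T$ in $K\mathfrak d$. Let $G$ be the group of Lemma 4. Then the subgroup of even-degree elements of $G$, divided by $\langle T\rangle$, is isomorphic to $\pi_1(\Sigma_2(J))$.

*Proof.* We first compare $G/\langle T\rangle$ with the knot group. By Lemma 4, $G$ has the presentation $\langle\text{arcs}\mid xy=yz,\,yx=zy\rangle$. As $T=x^2$ for every letter, dividing by $\langle T\rangle$ means adding $x^2=1$ for all letters. Then $xy=yz$ says $z=y^{-1}xy=yxy$ and $yx=zy$ says $z=yxy^{-1}=yxy$. So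
$$G/\langle T\rangle=\langle\text{arcs}\mid x^2=1,\ z=yxy\rangle.$$
Let $\pi$ be the knot group. In its Wirtinger presentation the generators are meridians, one for each arc, and each crossing gives $z=yxy^{-1}$ or $z=y^{-1}xy$, according to orientation. Modulo squares of generators both say $z=yxy$. The meridians of a knot are conjugate, so $G/\langle T\rangle\cong\pi/\langle\langle\mu^2\rangle\rangle$ for a meridian $\mu$, and degrees mod $2$ correspond.

Now the even part. Let $E\le\pi$ be the subgroup of even elements, the kernel of the map to $\mathbb Z_2$ that sends meridians to $1$. It is the fundamental group of the unbranched double cover of the knot exterior. $\Sigma_2$ arises from this cover by gluing in a solid torus whose meridian is the lift of $\mu^2$, so by van Kampen $\pi_1(\Sigma_2)$ is $E$ modulo the normal closure of $\mu^2$ in $E$. The normal closure of $\mu^2$ in $\pi$ is the same subgroup, because $\pi=E\cup E\mu$ and $(g\mu)\mu^2(g\mu)^{-1}=g\mu^2g^{-1}$. So $\pi_1(\Sigma_2)\cong E/\langle\langle\mu^2\rangle\rangle$ is the even subgroup of $\pi/\langle\langle\mu^2\rangle\rangle\cong G/\langle T\rangle$. As $\deg T=2$, this is the even subgroup of $G$ divided by $\langle T\rangle$. $\square$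

*End of the proof of Theorem 6.* The even-degree elements of $G$ are $d^ib^{2k}=d^iT^k$. As $T$ is central and its nontrivial powers have nonzero degree, they form $\langle d\rangle\times\langle T\rangle$. By Lemma 7, $\pi_1(\Sigma_2)\cong\langle d\rangle\cong\mathbb Z_n$. So $n=|H_1(\Sigma_2)|$ is the determinant. $\square$

**Proposition 8.** The values of $N$ in Theorem 6 are exactly the odd positive integers.

*Proof.* They are odd and positive by the theorem. Conversely, let $n$ be odd and take $\sigma_2^n$ with adjacent connections on both sides, the standard closed 2-braid diagram of the torus knot $T(2,n)$. Label $\{1,2\}$ by $1$ and $\{3,4\}$ by $0$. If the lower strand always passes under, the labels in positions $2,3$ are $(1,0),(0,-1),\dots,(1-n,-n)$; if it always passes over, they are $(1,0),(2,1),\dots,(n+1,n)$. Position $1$ keeps the label $1$. So $N=|1-(1-n)|=n$ or $N=|1-(n+1)|=n$, and the labels form an arithmetic progression of difference $\pm1$ with at least $n$ terms, so $B=\mathbb Z_n$ and $K\mathfrak d\cong AS_n(\mathbb Z_n)$, as in Proposition 1. $\square$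

## 8. When two of these semigroups are isomorphic

**Theorem 9.** Let $\mathfrak d,\mathfrak d'$ be knot diagrams with property (P), with data $(n,B)$, $(n',B')$ from Theorem 3. Then $K\mathfrak d\cong K\mathfrak d'$ if and only if $n=n'$ and $B'=uB+v$ for some unit $u\in\mathbb Z_n$ and some $v\in\mathbb Z_n$.

*Proof.* **Affine maps give isomorphisms.** Let $n=n'$ and $B'=uB+v$. The bijection $s\mapsto us+v$ from $B$ to $B'$ changes the alternating sum of a word of length $k$ from $t$ to $ut+\epsilon_kv$, where $\epsilon_k\in\{0,1\}$ is the parity of $k$. For each $k$ this is a bijection of $\mathbb Z_n$, so words of equal length have equal alternating sums if and only if their images do. Hence $AS_n(B)\cong AS_n(B')$.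

**Isomorphisms come from affine maps.** Let $\varphi:K\mathfrak d\to K\mathfrak d'$ be an isomorphism. It maps elements of length $1$ bijectively to elements of length $1$ (Section 6), so it preserves length. Let $G,d,b$ and $G',d',b'$ be the groups and elements from Section 5. The elements of length $1$ are $d^sb$ with $s\in B$, respectively $d'^{\,s'}b'$ with $s'\in B'$. So $\varphi(d^sb)=d'^{\,f(s)}b'$ for a bijection $f:B\to B'$. The composite of $\varphi$ with $K\mathfrak d'\subseteq G'$ respects the relations of $\mathfrak d$, so by Lemma 4 $\varphi$ extends to a homomorphism $G\to G'$, and likewise $\varphi^{-1}$ to $G'\to G$. Both composites fix the letters, so they are identities. Thus $\varphi:G\to G'$ is an isomorphism, and it preserves degree as it does so on letters. It restricts to an isomorphism of the degree-$0$ parts $\langle d\rangle\to\langle d'\rangle$. These have orders $n$ and $n'$, so $n=n'$, and $\varphi(d)=d'^{\,u}$ with a unit $u$. Fix $s_0\in B$. From $d^sb=d^{s-s_0}\cdot d^{s_0}b$ we get $f(s)=u(s-s_0)+f(s_0)$, so $B'=f(B)=uB+v$ with $v=f(s_0)-us_0$. $\square$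

## 9. Which links have an alternating sum semigroup

**Theorem 10.** For a link $J\subset S^3$ the following are equivalent:

1. some diagram of $J$ has knot semigroup isomorphic to an alternating sum semigroup;
2. $J$ is the unknot or a 2-bridge knot;
3. $J$ has a 4-plat knot diagram, and every such diagram has knot semigroup isomorphic to $AS_n(B)$ with $n=\det J$.

*Proof.* **(2) implies (3).** Every 2-bridge knot has a 4-plat diagram (Burde–Zieschang, *Knots*, Ch. 12). The unknot has one too: $\sigma_2$ with adjacent connections on both sides. For diagrams with crossings the rest is Theorems 3 and 6. A crossingless 4-plat knot diagram represents the unknot; its semigroup is infinite monogenic, so it is $AS_1(\{0\})$, and $1=\det J$.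

**(3) implies (1).** This is immediate.

**(1) implies (2).** The aim is to show that $\pi_1(\Sigma_2(J))$ is finite cyclic. Let $K\mathfrak d\cong S=AS_n(B)$. By Proposition 5, $J$ is a knot. If $\mathfrak d$ has no crossings, $J$ is the unknot, so assume that it has crossings. By Section 6 the letters correspond to elements of $S$ of length $1$, and these have the same square. So all letters have the same square $T$ in $K\mathfrak d$. Hence Lemma 4 gives the group $G=(K\mathfrak d\cup\{1\})[T^{-1}]$. Observe that we have not assumed (P).

The embedding $S\to\mathbb Z_n\rtimes\mathbb Z$ of Section 5 extends to a homomorphism on $G$ by Lemma 4. The extension is injective: if $uT^{-i}\mapsto1$ with $u\in K\mathfrak d\cup\{1\}$, then $u$ and $T^i$ have the same image. Their lengths are then equal, so either both are $1$, or both lie in $K\mathfrak d$, on which the map is injective; in either case $u=T^i$. Degree is preserved, since letters go to elements $(s,1)$. So the degree-$0$ subgroup $G_0$ of $G$ embeds in $\mathbb Z_n$ and is finite cyclic. An element $g$ of degree $2k$ is $gT^{-k}\cdot T^k$ with $gT^{-k}\in G_0$; as $T$ is central and no nontrivial power of it has degree $0$, the even-degree subgroup is $G_0\times\langle T\rangle$.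 By Lemma 7, $\pi_1(\Sigma_2(J))\cong G_0$ is finite cyclic.

By Perelman's elliptization theorem (see Morgan–Tian, *Ricci Flow and the Poincaré Conjecture*, and *The Geometrization Conjecture*), $\Sigma_2(J)$ is $S^3$ or a lens space. If it is $S^3$, then $J$ is the unknot by Waldhausen (*Über Involutionen der 3-Sphäre*, Topology 8, 1969). If it is a lens space, then $J$ is a 2-bridge knot by Hodgson–Rubinstein (*Involutions and isotopies of lens spaces*, LNM 1144, 1985). $\square$

Only Theorem 10 and the identification of $n$ with the determinant use topology. The proof of Conjecture 2 itself, in Sections 3 to 5 together with the identities (2) and (3), is purely algebraic and self-contained.
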